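\title{The $L^p$ Norms of the Discrete Hilbert Transforms $D_\alpha$}

\begin{abstract}
For $0<\alpha<1$ let $D_\alpha$ be the Fourier multiplier operator on the line whose symbol is $1$-periodic and equals $e^{-\pi i\alpha}e^{2\pi i\alpha\xi}$ on $(0,1)$. We prove that for $1<p<\infty$ the norm of $D_\alpha$ on $L^p(\mathbb R)$ equals the norm of $\cos\pi\alpha\,I+\sin\pi\alpha\,H$, where $H$ is the Hilbert transform. More generally, a linear inequality between $p$-th powers of norms holds for the operators $\cos\pi\theta\,I+\sin\pi\theta\,H$ on real $L^p(\mathbb R)$ if and only if it holds for the corresponding discrete operators on real $\ell^p(\mathbb Z)$. The main tool is a positive measure on the plane, built from the entire function that interpolates a sequence, which represents all the discrete norms at once and integrates homogeneous subharmonic functions to nonnegative numbers.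
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, $1<p<\infty$. We write $\hat f(\xi)=\int_{\mathbb R}f(x)e^{-2\pi ix\xi}\,dx$. For a bounded function $m$ on $\mathbb R$, the Fourier multiplier operator $T_m$ with symbol $m$ is defined on $L^2(\mathbb R)\cap L^p(\mathbb R)$ by $\widehat{T_mf}=m\hat f$, and $\|T\|_{p,p}$ is the norm on $L^p(\mathbb R)$ of an operator $T$ that extends boundedly to that space. The Hilbert transform $H$ has symbol $-i\operatorname{sgn}\xi$; it is bounded on $L^p(\mathbb R)$ by the theorem of M.~Riesz. For real $\theta$ put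
\[
H_\theta=\cos\pi\theta\,I+\sin\pi\theta\,H .
\]
The symbol of $H_\theta$ is $e^{-i\pi\theta\operatorname{sgn}\xi}$. Thus $H_0=I$, $H_{1/2}=H$, $\|H_\theta\|_{p,p}\le 1+\|H\|_{p,p}$, and $H_\theta$ maps real functions to real functions, because its symbol takes conjugate values at $\xi$ and $-\xi$.

For $0\le\theta<1$ let $m_\theta$ be the $1$-periodic function with
\[
m_\theta(\xi)=e^{-\pi i\theta}e^{2\pi i\theta\xi}\qquad(0<\xi<1).
\]
For $0<\alpha<1$ the \emph{discrete Hilbert transform} $D_\alpha$ is the multiplier operator with symbol $m_\alpha$. The name is explained by the Fourier coefficients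
\begin{equation}\label{eq:coef}
c_k(\theta)=\int_0^1m_\theta(\xi)e^{-2\pi ik\xi}\,d\xi=\frac{\sin\pi\theta}{\pi(\theta-k)}\qquad(0<\theta<1,\ k\in\mathbb Z).
\end{equation}
Since $e^{2\pi ik\xi}$ is the symbol of $f\mapsto f(\cdot+k)$, the operator $D_\alpha$ acts as $\sum_kc_k(\alpha)f(x+k)$ (see Lemma~\ref{lem:fiber}). For $\alpha=\frac12$ this is $\frac1\pi\sum_k f(x-k)/(k+\frac12)$, a midpoint sum for $Hf(x)=\frac1\pi\,\mathrm{p.v.}\!\int f(x-y)\,dy/y$.

What should $\|D_\alpha\|_{p,p}$ be? At $\xi=0$ the symbol $m_\alpha$ jumps from $e^{\pi i\alpha}$ to $e^{-\pi i\alpha}$, exactly as the symbol of $H_\alpha$ does. Dilating the symbol does not change the norm, and as one zooms in on the jump, $m_\alpha$ converges to the symbol of $H_\alpha$. This gives the known inequality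
\begin{equation}\label{eq:lower}
\|D_\alpha\|_{p,p}\ge\|\cos\pi\alpha\,I+\sin\pi\alpha\,H\|_{p,p},
\end{equation}
whose proof we recall in Section~\ref{sec:easy}. On the other hand, removing the factor $e^{2\pi i\alpha\xi}$, which is the symbol of a translation and so does not affect the norm, turns $m_\alpha$ into the step function equal to $e^{-\pi i\alpha(2k+1)}$ on $(k,k+1)$. It has infinitely many jumps, each with the same ratio $e^{-2\pi i\alpha}$ as the single jump of the symbol of $H_\alpha$. For $p=2$ both symbols have modulus one and both norms equal $1$. The problem, posed in \cite{source}, is to decide whether equality holds in \eqref{eq:lower} for all $p$ and $\alpha$, that is, whether infinitely many jumps cost no more than one. We show that equality holds.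

\begin{theorem}\label{thm:norm}
For $1<p<\infty$ and $0<\alpha<1$,
\[
\|D_\alpha\|_{p,p}=\|\cos\pi\alpha\,I+\sin\pi\alpha\,H\|_{p,p}.
\]
\end{theorem}

Because its symbol is periodic, $D_\alpha$ acts separately on each coset $x+\mathbb Z$, and the question is really about sequences. For $0\le\theta<1$ define
\begin{equation}\label{eq:disc}
(\mathcal D_\theta a)(n)=\sum_{k}c_k(\theta)\,a(n+k)\qquad(n\in\mathbb Z).
\end{equation}
Here $m_0=1$, so $\mathcal D_0=I$; for $0<\theta<1$ we have $(\mathcal D_\theta a)(n)=\frac{\sin\pi\theta}\pi\sum_m\frac{a(m)}{n+\theta-m}$. Since $c_k(\theta)=O(1/|k|)$, the series converges absolutely for $a\in\ell^p(\mathbb Z)$ by H\"older's inequality. The kernel is real. With $\hat a(\xi)=\sum_na(n)e^{-2\pi in\xi}$, Parseval's identity gives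
\begin{equation}\label{eq:symbol}
(\mathcal D_\theta a)(n)=\int_0^1m_\theta(\xi)\,\hat a(\xi)\,e^{2\pi in\xi}\,d\xi\qquad(a\in\ell^2(\mathbb Z)).
\end{equation}
The proof of Theorem~\ref{thm:norm} compares the whole family $(\mathcal D_\theta)$ with the whole family $(H_\theta)$.

\begin{theorem}\label{thm:equiv}
Let $1<p<\infty$ and let $\kappa$ be a finite signed Borel measure on $[0,1)$. The following are equivalent:
\begin{enumerate}
\item[(i)] $\int\|H_\theta f\|_{L^p(\mathbb R)}^p\,d\kappa(\theta)\ge0$ for all real $f\in L^p(\mathbb R)$;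
\item[(ii)] $\int\|\mathcal D_\theta f\|_{\ell^p(\mathbb Z)}^p\,d\kappa(\theta)\ge0$ for all real $f\in\ell^p(\mathbb Z)$.
\end{enumerate}
\end{theorem}

Both integrands are bounded continuous functions of $\theta$; for (ii) this is shown in Section~\ref{sec:final}. A norm bound is the case $\kappa=C^p\delta_0-\delta_\alpha$: then (i) says $\|H_\alpha f\|_p\le C\|f\|_p$ and (ii) says $\|\mathcal D_\alpha f\|_p\le C\|f\|_p$.

The implication (ii)$\Rightarrow$(i), like \eqref{eq:lower}, is a scaling argument (Section~\ref{sec:easy}). For the converse we attach to $\kappa$ the function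
\begin{equation}\label{eq:g}
g(w)=\int|\operatorname{Re}(e^{-i\pi\theta}w)|^p\,d\kappa(\theta)\qquad(w\in\mathbb C).
\end{equation}
Section~\ref{sec:model} shows, on the line, how a subharmonic minorant of $g$ yields (i), and isolates the two properties of a measure on $\mathbb C$ that make the argument work. Section~\ref{sec:minorant} shows that (i) in turn always produces such a minorant. Sections~\ref{sec:measure} and~\ref{sec:positive}, the core of the paper, construct for each finitely supported real sequence a positive measure with the same two properties. Section~\ref{sec:final} puts the pieces together.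

\section{Scaling: the easy inequalities}\label{sec:easy}

\begin{proof}[Proof of \eqref{eq:lower}]
We may assume $\|D_\alpha\|_{p,p}<\infty$. For $\varepsilon>0$ the operator with symbol $m_\alpha(\varepsilon\xi)$ is $D_\alpha$ conjugated by a dilation, so it has the same norm on $L^p$. As $\varepsilon\to0^+$, $m_\alpha(\varepsilon\xi)\to e^{-i\pi\alpha\operatorname{sgn}\xi}$ for $\xi\ne0$. For $f\in L^2\cap L^p$, Plancherel's theorem and dominated convergence show that these operators applied to $f$ converge to $H_\alpha f$ in $L^2$, hence almost everywhere along a sequence $\varepsilon_j\to0$. Fatou's lemma gives $\|H_\alpha f\|_p\le\|D_\alpha\|_{p,p}\|f\|_p$.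
\end{proof}

The operators $H_\theta$ are simplest on real parts of functions with positive spectrum. Let $\mathcal A$ be the set of Schwartz functions $F$ with $\hat F\in C_c^\infty((0,\infty))$.

\begin{lemma}\label{lem:A}
\begin{enumerate}
\item[(a)] If $F\in\mathcal A$, then $H_\theta\operatorname{Re}F=\operatorname{Re}(e^{-i\pi\theta}F)$.
\item[(b)] The functions $\operatorname{Re}F$, $F\in\mathcal A$, are dense in real $L^p(\mathbb R)$.
\item[(c)] If $F\in\mathcal A$, $\hat F$ is supported in $(0,R)$, and $f_R(n)=\operatorname{Re}F(n/R)$, then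
\[
(\mathcal D_\theta f_R)(n)=\operatorname{Re}\Big(e^{-i\pi\theta}F\Big(\frac{n+\theta}R\Big)\Big)\qquad(0\le\theta<1).
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) On $(0,\infty)$ the symbol of $H_\theta$ is $e^{-i\pi\theta}$, so $H_\theta F=e^{-i\pi\theta}F$. An operator that preserves real functions commutes with taking real parts.

(b) Let $f$ be a real Schwartz function; these are dense. Let $\phi$ be a Schwartz function with $\hat\phi\in C_c^\infty(\mathbb R)$ real, even, and equal to $1$ near $0$; then $\phi$ is real and $\int\phi=1$. Put $\phi_\lambda(x)=\lambda\phi(\lambda x)$. Then $f*\phi_\Lambda\to f$ in $L^p$ as $\Lambda\to\infty$, while $\|f*\phi_\lambda\|_p\le\|f\|_1\lambda^{1-1/p}\|\phi\|_p\to0$ as $\lambda\to0$, since $p>1$. The real function $f_1=f*\phi_\Lambda-f*\phi_\lambda$ has transform $\hat f(\xi)\,(\hat\phi(\xi/\Lambda)-\hat\phi(\xi/\lambda))$, which lies in $C_c^\infty(\mathbb R\setminus\{0\})$. Define $F\in\mathcal A$ by $\hat F=2\hat f_1\mathbf 1_{(0,\infty)}$. As $\hat f_1(-\xi)=\overline{\hat f_1(\xi)}$, we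 get $\operatorname{Re}F=f_1$.

(c) We have $F(n/R)=\int_0^1R\hat F(R\xi)e^{2\pi in\xi}\,d\xi$, so the sequence $F(n/R)$ has transform $R\hat F(R\xi)$ on $(0,1)$. By \eqref{eq:symbol}, $\mathcal D_\theta$ maps it to $e^{-\pi i\theta}\int_0^1R\hat F(R\xi)e^{2\pi i(n+\theta)\xi}\,d\xi=e^{-\pi i\theta}F((n+\theta)/R)$. Take real parts; the kernel of $\mathcal D_\theta$ is real.
\end{proof}

\begin{proof}[Proof of {\rm(ii)$\Rightarrow$(i)} in Theorem~\ref{thm:equiv}]
Let $f=\operatorname{Re}F$ with $F\in\mathcal A$, and let $h_\theta=|\operatorname{Re}(e^{-i\pi\theta}F)|^p$. Since $p>1$, $h_\theta$ is $C^1$ with $|h_\theta'|\le p|F|^{p-1}|F'|$. The point $(n+\theta)/R$ lies in $[n/R,(n+1)/R]$, and the oscillation of $h_\theta$ on this interval is at most the integral of $|h_\theta'|$ over it. By Lemma~\ref{lem:A}(a),(c), for large $R$,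
\[
\Big|\frac1R\|\mathcal D_\theta f_R\|_p^p-\|H_\theta f\|_p^p\Big|=\Big|\frac1R\sum_nh_\theta\Big(\frac{n+\theta}R\Big)-\int_{\mathbb R}h_\theta\Big|\le\frac pR\int_{\mathbb R}|F|^{p-1}|F'|,
\]
which tends to $0$ uniformly in $\theta$. Dividing (ii) for $f_R$ by $R$ and letting $R\to\infty$ gives (i) for $f$. If $f_j\to f$ in $L^p$, then $\|H_\theta f_j\|_p\to\|H_\theta f\|_p$ uniformly in $\theta$, because the $H_\theta$ are uniformly bounded. As $\kappa$ is finite, Lemma~\ref{lem:A}(b) extends (i) to all real $f\in L^p$.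
\end{proof}

\section{The model argument on the line}\label{sec:model}

We first recall what we need about subharmonic functions. Let $O\subset\mathbb C$ be open. A function $V\colon O\to[-\infty,\infty)$ is \emph{subharmonic} if it is upper semicontinuous and $V(w)\le\frac1{2\pi}\int_0^{2\pi}V(w+re^{it})\,dt$ whenever the closed disc of center $w$ and radius $r$ lies in $O$. The following facts are standard.
\begin{enumerate}
\item[(S1)] It suffices to have the inequality at each $w$ for all sufficiently small $r$. In particular, subharmonicity is a local property. Harmonic functions and the maximum of two of them are subharmonic.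
\item[(S2)] If $V$ is subharmonic and $M$ is holomorphic with values in $O$, then $V\circ M$ is subharmonic.
\item[(S3)] If $V$ is subharmonic in a bounded open set, continuous on its closure, and at most $c$ on the boundary, then $V\le c$.
\item[(S4)] If $O$ is connected and $V\not\equiv-\infty$ is subharmonic, then $V\in L^1_{\mathrm{loc}}(O)$ and $\int V\Delta\varphi\ge0$ for all $0\le\varphi\in C_c^\infty(O)$. A $C^2$ function is subharmonic if and only if $\Delta V\ge0$.
\end{enumerate}
We call a function $\beta$ on $\mathbb C$ \emph{$p$-homogeneous} if $\beta(rw)=|r|^p\beta(w)$ for all real $r\ne0$ and $\beta(0)=0$. Such a function is even, and $\beta(\rho e^{i\psi})=\rho^pv(\psi)$ with $v$ $\pi$-periodic. If $v$ is smooth, then $\Delta\beta=\rho^{p-2}(v''+p^2v)$ off the origin, so the condition $v''+p^2v\ge0$ expresses subharmonicity there. The function $g$ in \eqref{eq:g} is continuous and $p$-homogeneous: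
\begin{equation}\label{eq:gamma}
g(\rho e^{i\psi})=\rho^p\gamma(\psi),\qquad\gamma(\psi)=\int|\cos(\psi-\pi\theta)|^p\,d\kappa(\theta).
\end{equation}
Let $\mathbb C_+=\{\operatorname{Im}z>0\}$.

\begin{lemma}\label{lem:halfplane}
Let $\beta$ be continuous, subharmonic and $p$-homogeneous on $\mathbb C$. Let $M$ be holomorphic in a neighborhood of $\overline{\mathbb C_+}$ with $|M(z)|\le K/(1+|z|)$ on $\overline{\mathbb C_+}$. Then $\int_{\mathbb R}\beta(M(x))\,dx\ge0$.
\end{lemma}

\begin{proof}
The function $S=\beta\circ M$ is continuous on $\overline{\mathbb C_+}$, subharmonic in $\mathbb C_+$, and $|S(z)|\le K'(1+|z|)^{-p}$. The Poisson integral $u$ of $S|_{\mathbb R}$ is harmonic in $\mathbb C_+$, continuous on $\overline{\mathbb C_+}$ with boundary values $S$, and tends to $0$ at infinity. Applying (S3) to $S-u$ on large half-discs gives $S\le u$. At the point $iY$, after multiplication by $\pi Y$, this reads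
\[
\pi Y\,S(iY)\le\int_{\mathbb R}\frac{Y^2}{x^2+Y^2}\,S(x)\,dx .
\]
Let $Y\to\infty$. Since $p>1$, the left side is $O(Y^{1-p})$ and tends to $0$, and $S$ is integrable on $\mathbb R$, so the right side tends to $\int_{\mathbb R}S$.
\end{proof}

A function $F\in\mathcal A$ extends to the entire function $F(z)=\int\hat F(\xi)e^{2\pi i\xi z}\,d\xi$. On $\overline{\mathbb C_+}$ the exponential has modulus at most $1$, so $F$ is bounded there, and one integration by parts gives $|F(z)|\le K/|z|$. Let $\nu$ be the distribution of $F$ on the line, that is, the image under $F$ of Lebesgue measure on $\mathbb R$. By Lemmas~\ref{lem:A}(a) and~\ref{lem:halfplane}, with $f=\operatorname{Re}F$, the \emph{positive} measure $\nu$ has two properties: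
\begin{enumerate}
\item[(A)] $\int|\operatorname{Re}(e^{-i\pi\theta}w)|^p\,d\nu(w)=\|H_\theta f\|_p^p$ for all $\theta$;
\item[(B)] $\int\beta\,d\nu\ge0$ for every continuous subharmonic $p$-homogeneous $\beta$.
\end{enumerate}
If $g$ has a minorant $\beta\le g$ as in (B), then
\begin{equation}\label{eq:model}
\int\|H_\theta f\|_p^p\,d\kappa(\theta)=\int g\,d\nu\ge\int\beta\,d\nu\ge0 .
\end{equation}
The first step is (A), the second is the positivity of $\nu$, and the third is (B).

\begin{example}\label{ex:four}
Let $p=4$, $C=1+\sqrt2$, and $\kappa=C^4\delta_0-\delta_{1/2}$. With $w=a+ib$ we have $g(w)=C^4a^4-b^4$ and $C^4=17+12\sqrt2$. Try the harmonic function $\beta=-A\operatorname{Re}w^4=-A(a^4-6a^2b^2+b^4)$ with $A>1$. Then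
\[
g-\beta=(C^4+A)a^4-6Aa^2b^2+(A-1)b^4
\]
is nonnegative as soon as $9A^2\le(C^4+A)(A-1)$, that is, $C^4\ge 8s+9/s+17$ with $s=A-1$. For $s=3/(2\sqrt2)$ the right side is $17+12\sqrt2$. So \eqref{eq:model} gives $\|Hf\|_4\le(1+\sqrt2)\|f\|_4$ for real $f$.
\end{example}

Nothing in \eqref{eq:model} refers to the function $F$ except through (A), (B) and positivity. To prove (i)$\Rightarrow$(ii) we therefore need two things: a minorant of $g$, extracted from the mere validity of (i), and, for each sequence $f$, a positive measure with properties (A) and (B) for $\mathcal D_\theta f$ in place of $H_\theta f$.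

\section{A subharmonic minorant from the inequality on the line}\label{sec:minorant}

\begin{proposition}\label{prop:minorant}
Let $\kappa$ satisfy {\rm(i)} and let $\gamma$ be as in \eqref{eq:gamma}. For every $\delta>0$ there is a $\pi$-periodic $C^\infty$ function $v$ with $v''+p^2v\ge0$ and $v\le\gamma+\delta$.
\end{proposition}

Write $\langle\Phi\rangle$ for the mean of $\Phi(\zeta)$ over the unit circle, and let $\mathcal P_0$ be the set of polynomials $P(\zeta)$ with $P(0)=0$. There is only one candidate for the largest minorant. Indeed, if $\beta\le g$ is subharmonic and $P\in\mathcal P_0$, then $\beta(w)\le\langle\beta(w+P)\rangle\le\langle g(w+P)\rangle$ by (S2), so $\beta$ lies below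
\[
V(w)=\inf\{\langle g(w+P)\rangle:P\in\mathcal P_0\}\in[-\infty,\infty).
\]
We show that $V$ is always subharmonic. Hypothesis (i) is needed only to exclude $V\equiv-\infty$.

\begin{proof}
The choice $P=0$ gives $V\le g$. As an infimum of continuous functions of $w$, $V$ is upper semicontinuous. Since $\mathcal P_0$ is invariant under $P\mapsto rP$, we have $V(rw)=|r|^pV(w)$ for real $r\ne0$.

\emph{Step 1: $V(0)=0$.} We have $V(0)\le g(0)=0$, so we must show $\langle g\circ P\rangle\ge0$ for $P\in\mathcal P_0$. Take $\phi$ as in the proof of Lemma~\ref{lem:A}(b) and let $F_R(x)=P(e^{2\pi ix})\phi(x/R)$. If $P=\sum_{l\ge1}a_l\zeta^l$, then $\widehat{F_R}(\xi)=\sum_la_lR\hat\phi(R(\xi-l))$, so $F_R\in\mathcal A$ for large $R$. Since $\phi$ is real, (i), Lemma~\ref{lem:A}(a) and Fubini's theorem give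
\[
0\le\frac1R\int_{\mathbb R}g(P(e^{2\pi ix}))\,|\phi(x/R)|^p\,dx=\int_{\mathbb R}h(Ry)\,|\phi(y)|^p\,dy,\qquad h(x)=g(P(e^{2\pi ix})).
\]
For a continuous $1$-periodic $h$ the last integral tends to $\int_0^1h\cdot\int|\phi|^p$ as $R\to\infty$: for $h(x)=e^{2\pi ikx}$ this is the Riemann--Lebesgue lemma, and trigonometric polynomials are uniformly dense. Hence $\langle g\circ P\rangle\ge0$.

\emph{Step 2: the sub-mean value inequality.} Fix $w$ and $r>0$. At each point $w+re^{it}$ of the circle there is a nearly optimal polynomial, and we must combine these polynomials into a single competitor for $V(w)$. The device is to let one variable run slowly around the circle and to evaluate the nearly optimal polynomials at a high power of the same variable.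

Let $k$ be a continuous real function on the circle with $k(t)>V(w+re^{it})$ for all $t$. For each $t_0$ some $P\in\mathcal P_0$ satisfies $\langle g(w+re^{it}+P)\rangle<k(t)$ at $t=t_0$, and by continuity for $t$ near $t_0$. By compactness there are finitely many arcs $I_j$ that partition the circle and polynomials $P_j=\sum_{l=1}^dc_{j,l}\zeta^l$ with
\begin{equation}\label{eq:arcs}
\langle g(w+re^{it}+P_j)\rangle<k(t)\qquad(t\in I_j).
\end{equation}
Let $c_l(t)=c_{j,l}$ for $t\in I_j$. These step functions are not polynomials, so we replace them by their Fej\'er means $c_l^{(n)}$. Recall that the $n$-th Fej\'er mean of a bounded function is a trigonometric polynomial of degree at most $n$, is bounded by the supremum of the function, and converges to the function at each point of continuity. Regard $c_l^{(n)}$ as a Laurent polynomial in $\zeta=e^{it}$. For $N>n$ the function $Q(\zeta)=r\zeta+\sum_{l=1}^dc_l^{(n)}(\zeta)\zeta^{Nl}$ contains only positive powers of $\zeta$, so $Q\in\mathcal P_0$ and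
\[
V(w)\le\frac1{2\pi}\int_0^{2\pi}\Phi_n(t,Nt)\,dt,\qquad\Phi_n(t,s)=g\Big(w+re^{it}+\sum_{l=1}^dc_l^{(n)}(t)e^{ils}\Big).
\]
For a continuous $\Phi$ on the torus, $\frac1{2\pi}\int_0^{2\pi}\Phi(t,Nt)\,dt\to\frac1{4\pi^2}\iint\Phi\,ds\,dt$ as $N\to\infty$. Indeed, for $\Phi=e^{i(jt+ms)}$ with $(j,m)\ne(0,0)$ the left side vanishes once $N>|j|$, and trigonometric polynomials are uniformly dense. Letting first $N\to\infty$ and then $n\to\infty$ (bounded convergence), and using \eqref{eq:arcs}, we obtain
\[
V(w)\le\frac1{4\pi^2}\int_0^{2\pi}\!\!\int_0^{2\pi}g\Big(w+re^{it}+\sum_lc_l(t)e^{ils}\Big)\,ds\,dt\le\frac1{2\pi}\int_0^{2\pi}k(t)\,dt .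
\]
An upper semicontinuous function on a compact metric space is the pointwise limit of a decreasing sequence of continuous real functions, and adding $1/j$ to the $j$-th one makes the inequality $k>V$ strict. Monotone convergence gives $V(w)\le\frac1{2\pi}\int_0^{2\pi}V(w+re^{it})\,dt$.

\emph{Step 3: polar coordinates.} By Steps 1 and 2, $V$ is subharmonic on $\mathbb C$ and $V\not\equiv-\infty$, so (S4) applies. Write $V(\rho e^{i\psi})=\rho^pv_0(\psi)$. Then $v_0$ is $\pi$-periodic, $v_0\le\gamma$, and $v_0$ is integrable over a period because $V$ is integrable on an annulus. Test (S4) on $\varphi=\chi(\rho)\tau(\psi)$, where $0\le\chi\in C_c^\infty((0,\infty))$, $\chi\ne0$, and $\tau\ge0$ is smooth and $\pi$-periodic. We have $\Delta\varphi=(\chi''+\rho^{-1}\chi')\tau+\rho^{-2}\chi\tau''$, and integration by parts gives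
\[
\int_0^\infty\rho^p(\chi''+\rho^{-1}\chi')\,\rho\,d\rho=\big((p+1)p-p\big)\int_0^\infty\rho^{p-1}\chi\,d\rho=p^2\int_0^\infty\rho^{p-1}\chi\,d\rho .
\]
Therefore $\int_0^\pi v_0(\tau''+p^2\tau)\,d\psi\ge0$ for all such $\tau$.

\emph{Step 4: smoothing.} Let $\eta\ge0$ be smooth and $\pi$-periodic, with $\int_0^\pi\eta=1$ and support close to $\pi\mathbb Z$. For $\pi$-periodic functions write $(h*\eta)(\psi)=\int_0^\pi h(a)\eta(\psi-a)\,da$. Then $v=v_0*\eta$ is smooth, and $(v''+p^2v)(\psi)\ge0$ by Step 3 with $\tau(a)=\eta(\psi-a)$. Finally $v\le\gamma*\eta\le\gamma+\delta$ if the support of $\eta$ is small enough, by uniform continuity of $\gamma$.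
\end{proof}

\section{A positive measure that represents the discrete norms}\label{sec:measure}

\subsection{The interpolating function and its amplitude}

On the line, all the functions $H_\theta f$ are read off from one holomorphic function $F$. For sequences there is also one function that carries all $\mathcal D_\theta f$. Let $f\ne0$ be a real finitely supported sequence and put
\begin{equation}\label{eq:G}
G(z)=\frac{\sin\pi z}\pi\sum_m\frac{f(m)}{z-m}.
\end{equation}
The poles cancel, so $G$ is entire, and $G(n)=(-1)^nf(n)$. Since $\sin\pi(n+\theta)=(-1)^n\sin\pi\theta$,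
\begin{equation}\label{eq:sample}
(\mathcal D_\theta f)(n)=(-1)^nG(n+\theta)\qquad(0\le\theta<1).
\end{equation}
Let $\mathcal G$ be the set of entire functions $G\not\equiv0$, real on $\mathbb R$, with
\begin{equation}\label{eq:growth}
|G(z)|\le\frac{Ke^{\pi|\operatorname{Im}z|}}{1+|z|}
\end{equation}
for some $K$. The function \eqref{eq:G} is in $\mathcal G$, since $|\sin\pi z|\le e^{\pi|\operatorname{Im}z|}$ and the sum is $O(1/|z|)$ at infinity. The class $\mathcal G$ is invariant under $G\mapsto-G$ and under real translations. For $G\in\mathcal G$ and $q>1$ let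
\[
N_q(s)=\sum_n|G(n+s)|^q\qquad(s\in\mathbb R).
\]
The series converges locally uniformly, so $N_q$ is continuous and $1$-periodic, and $N_q(\theta)=\|\mathcal D_\theta f\|_q^q$ for $G$ as in \eqref{eq:G}. The restriction $q>1$ is necessary: for $f=\delta_0$ and $0<\theta<1$, $\|\mathcal D_\theta f\|_1=\frac{\sin\pi\theta}\pi\sum_n|n+\theta|^{-1}=\infty$.

What replaces $F$? In Lemma~\ref{lem:A}(c), $(-1)^n(\mathcal D_\theta f_R)(n)$ is the value at $x=n+\theta$ of $\operatorname{Re}(e^{-i\pi x}F(x/R))=\rho\cos(\pi x-\psi)$, where $\rho e^{i\psi}=F(x/R)$. So for slowly varying sequences the interpolating function is a sinusoid with slowly varying complex amplitude, and this amplitude is $F$. For a general $G$ we define an amplitude at each point $z=x+iy$ off the real axis by asking which real sinusoid $\rho\cos(\pi z-\psi)$ takes the value $G(z)$ at $z$: one complex equation for two real unknowns. The solution is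
\begin{equation}\label{eq:w}
w(z)=e^{i\pi x}\Big(\frac{\operatorname{Re}G(z)}{\cosh\pi y}+i\,\frac{\operatorname{Im}G(z)}{\sinh\pi y}\Big).
\end{equation}
We write $w_1=\operatorname{Re}w$ and $w_2=\operatorname{Im}w$.

\begin{lemma}\label{lem:amp}
Let $G\in\mathcal G$.
\begin{enumerate}
\item[(a)] For $y\ne0$, $(w_1(z),w_2(z))$ is the unique real pair with $G(z)=w_1\cos\pi z+w_2\sin\pi z$. Also $w(z)=0$ if and only if $G(z)=0$.
\item[(b)] $w$ extends to a $C^\infty$ function on $\mathbb C$ with $w(\bar z)=w(z)$ and $w(x)=e^{i\pi x}\big(G(x)+iG'(x)/\pi\big)$ for real $x$.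
\item[(c)] $w(z)\to0$ as $|z|\to\infty$.
\item[(d)] For real $s$ the amplitude of $G(\cdot+s)$ is $e^{-i\pi s}w(\cdot+s)$, and the amplitude of $-G$ is $-w$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $\omega=\rho e^{i\psi}$, the formula $\cos(a+ib)=\cos a\cosh b-i\sin a\sinh b$ gives
\[
\operatorname{Re}\omega\cos\pi z+\operatorname{Im}\omega\sin\pi z=\rho\cos(\pi z-\psi)=\operatorname{Re}(e^{-i\pi x}\omega)\cosh\pi y+i\operatorname{Im}(e^{-i\pi x}\omega)\sinh\pi y .
\]
This equals $G(z)$ exactly when $\omega$ is given by \eqref{eq:w}. The second statement is read off from \eqref{eq:w}.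

(b) Since $G(x)$ is real, $\operatorname{Im}G(x+iy)=\operatorname{Im}\int_0^yiG'(x+i\tau)\,d\tau$, so
\begin{equation}\label{eq:imG}
\frac{\operatorname{Im}G(x+iy)}{\sinh\pi y}=\frac y{\sinh\pi y}\int_0^1\operatorname{Re}G'(x+i\tau y)\,d\tau .
\end{equation}
The right side is smooth on $\mathbb R^2$ and equals $G'(x)/\pi$ at $y=0$. From $G(\bar z)=\overline{G(z)}$ we see that both fractions in \eqref{eq:w} are even in $y$.

(c) By \eqref{eq:growth}, the first fraction in \eqref{eq:w} is at most $2K/(1+|z|)$ in modulus. For $|y|\ge1$ we have $\sinh\pi|y|\ge e^{\pi|y|}/3$, so the second is at most $3K/(1+|z|)$. For $|y|<1$, \eqref{eq:imG} bounds the second fraction by $\frac1\pi\max_{|\tau|\le1}|G'(x+i\tau)|$, and Cauchy's estimate on unit discs bounds this maximum by $Ke^{2\pi}/|x|$.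

(d) Both statements follow by substitution in \eqref{eq:w}.
\end{proof}

Part (c) is where \eqref{eq:growth} enters: $G$ grows no faster than a sinusoid, and gains a decaying factor. Two kinds of boundary values from (b) will matter. At an integer $n$, $w_1(n)=(-1)^nG(n)$. At a real zero $x_0$ of $G$,
\begin{equation}\label{eq:zero}
w(x_0)=ie^{i\pi x_0}G'(x_0)/\pi,\qquad w_1(x_0)=-G'(x_0)\sin(\pi x_0)/\pi .
\end{equation}

\subsection{The measure}

Let $G\in\mathcal G$, let $U=\{z\in\mathbb C_+:G(z)\ne0\}$, and let $Dw$ be the real Jacobian matrix of $w$. Define a positive Borel measure $\mu$ on $\mathbb C\setminus\{0\}$ by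
\begin{equation}\label{eq:mu}
\int\Phi\,d\mu=\int_U\Phi(w(z))\,\frac{\sinh2\pi y}{2\pi|G(z)|^2}\,|\det Dw(z)|\,dx\,dy+\sum_{x_0}\int_0^1\Phi(r\,w(x_0))\,\frac{1-r}r\,dr
\end{equation}
for Borel $\Phi\ge0$, where $x_0$ runs over the simple real zeros of $G$. We call the two terms the \emph{area part} and the \emph{rays}. The following statement is property (A), up to a constant, for all exponents at once.

\begin{proposition}\label{prop:rep}
For all $q>1$ and $s\in\mathbb R$,
\[
\int|\operatorname{Re}(e^{-i\pi s}w)|^q\,d\mu(w)=\frac{N_q(s)}{q(q+1)} .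
\]
In particular $\int|w|^q\,d\mu<\infty$.
\end{proposition}

\begin{example}\label{ex:sinus}
The rays are explained by the pure sinusoid $G(z)=\rho\cos(\pi z-\psi)$. It does not decay, so it is not in $\mathcal G$, but \eqref{eq:w} and \eqref{eq:mu} make sense. The amplitude is the constant $\omega=\rho e^{i\psi}$, so $\det Dw=0$ and the area part vanishes. There is one real zero in each interval $[n,n+1)$, and its ray contributes
\[
|\operatorname{Re}(e^{-i\pi s}\omega)|^q\int_0^1r^{q-1}(1-r)\,dr=\frac{\rho^q|\cos(\pi s-\psi)|^q}{q(q+1)}=\frac{|G(n+s)|^q}{q(q+1)} .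
\]
So the proposition holds term by term, one ray for each term of $N_q$. The area part is the correction for functions that are not sinusoids, and it cannot be omitted. For $f=\delta_0$ we have $G(z)=\sin\pi z/(\pi z)$, the real zeros are the integers $m\ne0$, $G'(m)=(-1)^m/m$, and $w(m)=i/(\pi m)$ by \eqref{eq:zero}. For $s=0$ the rays contribute nothing, while $N_q(0)=1$.
\end{example}

The content of the proposition is that the correction can be made by a \emph{positive} measure that is the same for all $s$.

\begin{proof}[Proof of Proposition~\ref{prop:rep}]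
\emph{Step 1: reduction.} Replace $G$ by $G(\cdot+s)$. By Lemma~\ref{lem:amp}(d), $w$ is translated and rotated by $e^{-i\pi s}$; the weight $\sinh(2\pi y)/|G|^2$, the Jacobian determinant and the zeros are translated. So $\mu$ is replaced by its image under $w\mapsto e^{-i\pi s}w$, while $N_q(s)$ becomes $N_q(0)$, and we may take $s=0$. In the same way, replacing $G$ by $-G$ replaces $\mu$ by its image under $w\mapsto-w$. With $f_n=(-1)^nG(n)=w_1(n)$ and $\tau_+=\max(\tau,0)$, it is therefore enough to prove
\begin{equation}\label{eq:plus}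
\int(\operatorname{Re}w)_+^q\,d\mu=\frac1{q(q+1)}\sum_n(f_n)_+^q
\end{equation}
and to add this identity for $G$ and for $-G$.

\emph{Step 2: slicing along the level sets of $w_1$.} The map $w$ is not holomorphic, but on each level set of $w_1$ its imaginary part agrees with a meromorphic function. For $t>0$ put
\[
u_t(z)=\frac{G(z)-t\cos\pi z}{\sin\pi z},\qquad\Lambda(z)=\frac{\sin\pi z}{G(z)} .
\]
Both functions are meromorphic on $\mathbb C$ and real on $\mathbb R$. From $\cos\pi z=\cos\pi x\cosh\pi y-i\sin\pi x\sinh\pi y$ and $\sin\pi z=\sin\pi x\cosh\pi y+i\cos\pi x\sinh\pi y$ we get $\operatorname{Im}(\cos\pi z\,\overline{\sin\pi z})=-\sinh\pi y\cosh\pi y$, that is,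
\[
\operatorname{Im}\cot\pi z=-E(z),\qquad E(z)=\frac{\sinh2\pi y}{2|\sin\pi z|^2}>0\quad\text{in }\mathbb C_+ .
\]
By Lemma~\ref{lem:amp}(a), $1/\Lambda=w_1\cot\pi z+w_2$ and $u_t=(w_1-t)\cot\pi z+w_2$ in $\mathbb C_+$. Hence
\begin{equation}\label{eq:two}
\operatorname{Im}u_t=(t-w_1)E\ \text{ in }\mathbb C_+,\qquad\operatorname{Im}\Lambda=w_1E|\Lambda|^2=w_1\frac{\sinh2\pi y}{2|G|^2}\ \text{ in }U .
\end{equation}
The second formula identifies the weight in \eqref{eq:mu} as $\operatorname{Im}\Lambda/(\pi w_1)$. Recall the area formula: if $O\subset\mathbb R^d$ is open, $\Psi\colon O\to\mathbb R^d$ is $C^1$ and $\varphi\ge0$ is Borel, then $\int_O\varphi\,|\det D\Psi|=\int_{\mathbb R^d}\sum_{\Psi(z)=\omega}\varphi(z)\,d\omega$. A point of $\mathbb C_+$ with $w_1>0$ lies in $U$, so the area part of the left side of \eqref{eq:plus} equals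
\begin{equation}\label{eq:area}
\frac1\pi\int_{\mathbb C_+\cap\{w_1>0\}}w_1^{q-1}\operatorname{Im}\Lambda\,|\det Dw|\,dx\,dy=\frac1\pi\int_0^\infty t^{q-1}I(t)\,dt,
\end{equation}
where
\[
I(t)=\int_{\mathbb R}\ \sum_{z\in\mathbb C_+,\ w(z)=t+iu}\operatorname{Im}\Lambda(z)\,du .
\]
We claim that for almost every $t>0$
\begin{equation}\label{eq:claim}
I(t)+\pi\sum_{x_0:\,w_1(x_0)>t}\Big(1-\frac t{w_1(x_0)}\Big)=\pi\sum_{n:\,f_n>t}\Big(1-\frac t{f_n}\Big),
\end{equation}
the first sum being over real zeros of $G$. Both sums are finite by Lemma~\ref{lem:amp}(c), and a zero with $w_1(x_0)>0$ is simple by \eqref{eq:zero}.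

The claim implies \eqref{eq:plus}. Multiply \eqref{eq:claim} by $t^{q-1}/\pi$ and integrate over $t>0$; all terms are nonnegative. For $\tau>0$,
\[
\int_0^\tau t^{q-1}\Big(1-\frac t\tau\Big)\,dt=\tau^q\int_0^1r^{q-1}(1-r)\,dr=\frac{\tau^q}{q(q+1)} .
\]
With $\tau=f_n$ this gives the right side of \eqref{eq:plus}. With $\tau=w_1(x_0)$ the middle expression is the integral of $(\operatorname{Re}w)_+^q$ over the ray of $x_0$, and rays with $w_1(x_0)\le0$ contribute nothing. The term $I(t)$ gives the area part by \eqref{eq:area}.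

\emph{Step 3: $I(t)$ as a contour integral.} By Sard's theorem, the values that a $C^\infty$ function $\mathbb R^2\to\mathbb R$ takes at points where its gradient vanishes form a null set. So almost every $t>0$ has these two properties: $\nabla w_1\ne0$ on $\{z\in\mathbb C:w_1(z)=t\}$, and $t$ differs from the countably many numbers $f_n$ and $w_1(x_0)$. Fix such a $t$ and let
\[
\Omega=\{z\in\mathbb C:w_1(z)>t\},\qquad\Gamma=\{z\in\mathbb C_+:w_1(z)=t\}.
\]
By Lemma~\ref{lem:amp}(b),(c), $\Omega$ is bounded and symmetric about $\mathbb R$, and $\partial\Omega=\{w_1=t\}$ is a compact smooth curve, possibly disconnected or empty. On $\mathbb R$ we have $\partial_yw_1=0$ by evenness, so $\partial_xw_1\ne0$ at real points of $\partial\Omega$; these points are isolated, hence finite in number. Thus $\partial\Omega$ consists of $\Gamma$, its mirror image, and a finite set. Orient $\partial\Omega$ with $\Omega$ on the left.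

On $\Gamma$ the function $u_t$ is real and equals $w_2$. By \eqref{eq:two}, $\nabla\operatorname{Im}u_t=-E\nabla w_1\ne0$ on $\Gamma$, so $u_t'\ne0$ there. Let $\tau$ be the unit tangent to $\Gamma$. The derivative $c=u_t'\tau$ of $u_t$ along $\Gamma$ is real and nonzero. The derivative of $u_t$ in the direction $i\tau$ is $ic$, so the derivative of $\operatorname{Im}u_t$ in this direction is $c$. The vector $i\tau$ points into $\Omega$, where $\operatorname{Im}u_t<0$ by \eqref{eq:two}, so $c<0$: the function $u_t$ decreases along $\Gamma$. The points $z\in\mathbb C_+$ with $w(z)=t+iu$ are the points of $\Gamma$ with $u_t(z)=u$, so the area formula in dimension one gives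
\begin{equation}\label{eq:contour}
I(t)=\int_\Gamma\operatorname{Im}\Lambda\,|du_t|=-\operatorname{Im}\int_\Gamma\Lambda\,u_t'\,dz .
\end{equation}

This shows why $\Lambda$ is the right weight. The form $u_t'\,dz$ is real on $\Gamma$, and it has double poles at the integers whose leading coefficients involve only $f_n$ and $t$. The factor $\Lambda$ vanishes at the integers and so turns these coefficients into residues, and its imaginary part has one sign on $\Gamma$. The price is that $\Lambda$ has poles at the zeros of $G$; these produce the rays.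

\emph{Step 4: residues.} Let $\Theta=\Lambda u_t'$. Its poles lie among the integers and the zeros of $G$. Nonreal zeros have $w=0$, so they are outside $\overline\Omega$. By the choice of $t$, no integer and no real zero lies on $\partial\Omega$. Two kinds of points remain.
\begin{itemize}
\item \emph{Integers $n$ with $f_n>t$.} Here $G(n)\ne0$ and $\Lambda=\pi(z-n)/f_n+O((z-n)^2)$. The function $u_t$ has a simple pole at $n$ with residue $(f_n-t)/\pi$, so $u_t'=-\frac{f_n-t}\pi(z-n)^{-2}+O(1)$. The residue of $\Theta$ is $-(1-t/f_n)$.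
\item \emph{Real zeros $x_0$ with $t_0:=w_1(x_0)>t$.} By \eqref{eq:zero}, $x_0$ is simple, $\sin\pi x_0\ne0$, and $G'(x_0)=-\pi t_0/\sin\pi x_0$. Differentiating $u_t=G/\sin\pi z-t\cot\pi z$ and using $G(x_0)=0$,
\[
u_t'(x_0)=\frac{G'(x_0)}{\sin\pi x_0}+\frac{\pi t}{\sin^2\pi x_0}=\frac{\pi(t-t_0)}{\sin^2\pi x_0}.
\]
The residue of $\Lambda$ at $x_0$ is $\sin(\pi x_0)/G'(x_0)=-\sin^2(\pi x_0)/(\pi t_0)$, so the residue of $\Theta$ is $1-t/t_0$.
\end{itemize}
Since $\Theta(\bar z)=\overline{\Theta(z)}$, the integral of $\Theta\,dz$ over the mirror image of an arc is the conjugate of the integral over the arc. Reflection reverses the boundary orientation, so the lower half of $\partial\Omega$ contributes $-\overline{\int_\Gamma\Theta\,dz}$, and $\int_{\partial\Omega}\Theta\,dz=2i\operatorname{Im}\int_\Gamma\Theta\,dz=-2iI(t)$ by \eqref{eq:contour}. The residue theorem on the bounded open set $\Omega$ with smooth boundary gives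
\[
-2iI(t)=2\pi i\Big(\sum_{w_1(x_0)>t}\Big(1-\frac t{w_1(x_0)}\Big)-\sum_{f_n>t}\Big(1-\frac t{f_n}\Big)\Big),
\]
which is \eqref{eq:claim}.

Finally, $|w|^q\le2^{q/2}(|\operatorname{Re}w|^q+|\operatorname{Im}w|^q)$, so the cases $s=0$ and $s=\frac12$ give $\int|w|^q\,d\mu<\infty$.
\end{proof}

For $f=\delta_0$ the computation is explicit: $\Lambda=\pi z$, $u_t=1/(\pi z)-t\cot\pi z$, and $\Theta=-1/z+\pi^2tz/\sin^2\pi z$ has residue $t-1$ at $0$. As $w_1(m)=0$ at the other integers, \eqref{eq:claim} reads $I(t)=\pi(1-t)_+$.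

\section{The measure and subharmonic functions}\label{sec:positive}

We now prove property (B) for $\mu$, in the form required by Proposition~\ref{prop:minorant}.

\begin{proposition}\label{prop:pos}
Let $G\in\mathcal G$ with measure $\mu$, and let $v$ be $C^\infty$ and $\pi$-periodic with $v''+p^2v\ge0$. Then $\int|w|^pv(\arg w)\,d\mu(w)\ge0$.
\end{proposition}

Since $w$ is not holomorphic, Lemma~\ref{lem:halfplane} does not apply to it. The holomorphic object is $G$, and the link between $G$ and $\mu$ is Proposition~\ref{prop:rep}. We proceed as follows. Every $v$ in the proposition is a positive superposition of translates of one function $b$, a fundamental solution of $d^2/d\psi^2+p^2$ on $\mathbb R/\pi\mathbb Z$. Applying Lemma~\ref{lem:halfplane} to $G$ divided by a cosine gives an inequality for $N_p$, which Proposition~\ref{prop:rep} converts into an inequality for $\mu$; in a limit this becomes the inequality for a translate of $b$.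

\subsection{The fundamental solution}

In this subsection and the next, $p\notin2\mathbb Z$. Put $S_p=|\sin\frac{p\pi}2|>0$ and $\sigma=\operatorname{sgn}\sin\frac{p\pi}2$. Let $b$ be the $\pi$-periodic function with
\[
b(\omega)=\sigma\cos\big(p(\tfrac\pi2-\omega)\big)\qquad(0\le\omega\le\pi).
\]
It is continuous and even, because the formula is symmetric about $\frac\pi2$. On $(0,\pi)$ we have $b''+p^2b=0$, $b'(0^+)=pS_p$ and $b'(\pi^-)=-pS_p$. Also $\int_0^\pi b=2S_p/p$. If $v$ is smooth and $\pi$-periodic, and $h(a)=v(\psi-a)$, two integrations by parts give $\int_0^\pi(h''+p^2h)\,b\,da=[h'b-hb']_0^\pi=2pS_p\,h(0)$, that is,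
\begin{equation}\label{eq:fund}
(v''+p^2v)*b=2pS_p\,v .
\end{equation}
Let $\beta(re^{i\omega})=r^pb(\omega)$. This function is continuous and $p$-homogeneous, and with the principal branch
\begin{equation}\label{eq:beta}
\beta(w)=\sigma\operatorname{Re}(-iw)^p\qquad(\operatorname{Im}w>0).
\end{equation}

\begin{lemma}\label{lem:beta}
$\beta$ is subharmonic on $\mathbb C$ and harmonic off $\mathbb R$.
\end{lemma}

\begin{proof}
By \eqref{eq:beta} $\beta$ is harmonic in $\mathbb C_+$, and in the lower half-plane because $\beta(-w)=\beta(w)$. Near a point of $(0,\infty)$ consider the harmonic functions $h_\pm=\sigma r^p\cos(p(\frac\pi2\mp\omega))$. We have $\beta=h_+$ for $\omega\ge0$ and, as $b$ is even, $\beta=h_-$ for $\omega\le0$. Since $h_+-h_-=2S_pr^p\sin p\omega$ has the sign of $\omega$ for small $\omega$, $\beta=\max(h_+,h_-)$. The same holds near points of $(-\infty,0)$ because $\beta$ is even. At $0$ the circular means equal $\frac{r^p}\pi\int_0^\pi b>0=\beta(0)$. Now use (S1).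
\end{proof}

\subsection{Dividing by a cosine}

The function $G(z)/\cos(\pi z-a)$ decays as $\operatorname{Im}z\to\infty$, and on $\mathbb R$ the real factor $G$ comes out of $\beta$ as $|G|^p$. But the cosine has real zeros, where $|\cos|^{-p}$ is not integrable. We move these zeros below the axis. For $\varepsilon>0$ let
\[
\chi_\varepsilon(\vartheta)=\beta\Big(\frac1{\cos(\vartheta+i\varepsilon)}\Big)\qquad(\vartheta\in\mathbb R),
\]
a continuous function, $\pi$-periodic because $\beta$ is even.

\begin{lemma}\label{lem:J}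
For $G\in\mathcal G$, $a\in\mathbb R$ and $\varepsilon>0$, $\ \int_0^1N_p(x)\,\chi_\varepsilon(\pi x-a)\,dx\ge0$.
\end{lemma}

\begin{proof}
The function $M(z)=G(z)/\cos(\pi z-a+i\varepsilon)$ is holomorphic for $\operatorname{Im}z>-\varepsilon/\pi$. From $|\cos(\xi+is)|^2=\cos^2\xi+\sinh^2s$ and $e^{\pi y}/\sinh(\pi y+\varepsilon)\le2/(1-e^{-2\varepsilon})$ for $y\ge0$ we get $|M(z)|\le K_\varepsilon/(1+|z|)$ on $\overline{\mathbb C_+}$. By Lemma~\ref{lem:halfplane}, $0\le\int_{\mathbb R}\beta(M(x))\,dx=\int_{\mathbb R}|G(x)|^p\chi_\varepsilon(\pi x-a)\,dx$. Split $\mathbb R$ into the intervals $[n,n+1)$ and use periodicity.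
\end{proof}

By Proposition~\ref{prop:rep}, $N_p(x)$ is a superposition of the functions $|\cos(\varphi-\pi x)|^p$, so we must compute the integral in Lemma~\ref{lem:J} for a sinusoid:
\[
X_\varepsilon(\varphi)=\int_0^1|\cos(\varphi-\pi x)|^p\,\chi_\varepsilon(\pi x)\,dx=\int_0^1\beta\Big(\frac{\cos(\pi x-\varphi)}{\cos(\pi x+i\varepsilon)}\Big)\,dx .
\]
The sub-mean value inequality bounds $X_\varepsilon$ from below, whereas we need it from above. The reason to expect near equality is that, for $\varepsilon=0$ and $\varphi\notin\pi\mathbb Z$, the quotient $\cos(\pi z-\varphi)/\cos\pi z=\cos\varphi+\sin\varphi\tan\pi z$ maps $\mathbb C_+$ into the upper or the lower half-plane, where $\beta$ is harmonic. This is why we use a $\beta$ that fails to be harmonic only on $\mathbb R$. The simplest way to make this rigorous is to show that the nonnegative defect has small integral.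

\begin{lemma}\label{lem:X}
Let $E_\varepsilon=X_\varepsilon-e^{-p\varepsilon}b$. Then $E_\varepsilon\ge0$ and $\int_0^\pi E_\varepsilon\to0$ as $\varepsilon\to0$.
\end{lemma}

\begin{proof}
With $\zeta=e^{2\pi ix}$, multiply numerator and denominator by $2e^{i\pi x}$:
\[
\frac{\cos(\pi x-\varphi)}{\cos(\pi x+i\varepsilon)}=\frac{e^{i\varphi}+\zeta e^{-i\varphi}}{e^\varepsilon+\zeta e^{-\varepsilon}} .
\]
The right side is holomorphic in $|\zeta|<e^{2\varepsilon}$ and equals $e^{-\varepsilon}e^{i\varphi}$ at $\zeta=0$. By (S2) and the sub-mean value inequality on the unit circle, $X_\varepsilon(\varphi)\ge\beta(e^{-\varepsilon}e^{i\varphi})=e^{-p\varepsilon}b(\varphi)$.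

It remains to show $\int_0^\pi X_\varepsilon\to\int_0^\pi b=2S_p/p$. By Fubini's theorem, $\int_0^\pi X_\varepsilon=\frac1\pi\int_0^\pi|\cos\vartheta|^p\,d\vartheta\cdot\int_0^\pi\chi_\varepsilon$. In the half-strip $0<\xi<\pi$, $s>0$ we have $i\cos(\xi+is)=\sin\xi\sinh s+i\cos\xi\cosh s$, which has positive real part. So $-i/\cos(\xi+is)=1/(i\cos(\xi+is))$ has positive real part too, which means that $1/\cos(\xi+is)\in\mathbb C_+$, and \eqref{eq:beta} gives $\chi_\varepsilon(\vartheta)=\sigma\operatorname{Re}\,(i\cos(\vartheta+i\varepsilon))^{-p}$ for $0<\vartheta<\pi$. The function $(i\cos z)^{-p}$ is holomorphic in the half-strip, continuous up to its vertical sides, where $i\cos z=\pm i\cosh s$, and bounded by $(\sinh s)^{-p}$. Cauchy's theorem on the part of the half-strip above height $\varepsilon$ gives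
\[
\int_0^\pi(i\cos(\vartheta+i\varepsilon))^{-p}\,d\vartheta=i\int_\varepsilon^\infty\big[(i\cosh s)^{-p}-(-i\cosh s)^{-p}\big]\,ds=2\sin\frac{p\pi}2\int_\varepsilon^\infty\frac{ds}{\cosh^ps},
\]
since $i(e^{-ip\pi/2}-e^{ip\pi/2})=2\sin\frac{p\pi}2$. Let $W_r=\int_0^{\pi/2}\cos^r\vartheta\,d\vartheta=\frac{\sqrt\pi\,\Gamma(\frac{r+1}2)}{2\Gamma(\frac r2+1)}$ be the Beta integral. Then $\int_0^\pi|\cos\vartheta|^p\,d\vartheta=2W_p$, and the substitution $\sinh s=\tan\vartheta$ gives $\int_0^\infty\cosh^{-p}s\,ds=W_{p-1}$. Therefore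
\[
\int_0^\pi X_\varepsilon\to\frac{4S_p}\pi W_pW_{p-1}=\frac{4S_p}\pi\cdot\frac{\pi\,\Gamma(\frac p2)}{4\,\Gamma(\frac p2+1)}=\frac{2S_p}p .
\]
\end{proof}

\subsection{Proof of Proposition~\ref{prop:pos}}

\emph{Case $p\notin2\mathbb Z$.} Let $m$ be the positive measure on $\mathbb R/\pi\mathbb Z$ defined by $\int\Psi\,dm=\int|w|^p\Psi(\arg w)\,d\mu(w)$. By Proposition~\ref{prop:rep} it is finite and $N_p(x)=p(p+1)\int|\cos(\psi-\pi x)|^p\,dm(\psi)$. Insert this in Lemma~\ref{lem:J}, use Fubini's theorem, and shift $x$ by $a/\pi$, which is allowed because the integrand is $1$-periodic in $x$: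
\[
0\le\int X_\varepsilon(\psi-a)\,dm(\psi)\qquad(a\in\mathbb R).
\]
Let $h=v''+p^2v\ge0$. Multiply by $h(a)$, integrate over $0<a<\pi$, and write $X_\varepsilon=e^{-p\varepsilon}b+E_\varepsilon$. By \eqref{eq:fund} and $E_\varepsilon\ge0$,
\[
0\le2pS_p\,e^{-p\varepsilon}\int v\,dm+\|h\|_\infty\,m(\mathbb R/\pi\mathbb Z)\int_0^\pi E_\varepsilon .
\]
The positivity and finiteness of $m$ are what control the error term. Letting $\varepsilon\to0$ and using Lemma~\ref{lem:X}, we get $\int v\,dm\ge0$.

\emph{Case $p\in2\mathbb Z$.} Now $S_p=0$, and there is no fundamental solution, because $\cos p\psi$ is a $\pi$-periodic solution of $v''+p^2v=0$. We use instead that $\mu$ does not depend on the exponent. Fix $1<p_1<p<p_2$, let $r\in(p_1,p_2)$ with $r\notin2\mathbb Z$, and put $k_r=|r^2-p^2|\max|v|/r^2$. Then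
\[
(v+k_r)''+r^2(v+k_r)=(v''+p^2v)+(r^2-p^2)v+r^2k_r\ge0,
\]
so $\int|w|^r(v(\arg w)+k_r)\,d\mu\ge0$ by the first case. As $r\to p$ we have $k_r\to0$, and $|w|^r\le|w|^{p_1}+|w|^{p_2}$, which is $\mu$-integrable by Proposition~\ref{prop:rep}. Dominated convergence completes the proof.\qed

\section{Proofs of the theorems}\label{sec:final}

We can now repeat \eqref{eq:model} with $\mu$ in place of $\nu$.

\begin{proposition}\label{prop:finite}
If $\kappa$ satisfies {\rm(i)}, then $\int\|\mathcal D_\theta f\|_p^p\,d\kappa(\theta)\ge0$ for every real finitely supported sequence $f$.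
\end{proposition}

\begin{proof}
Let $f\ne0$, let $G$ be given by \eqref{eq:G}, and let $\mu$ be its measure. Given $\delta>0$, take $v$ from Proposition~\ref{prop:minorant}. By \eqref{eq:sample}, Proposition~\ref{prop:rep} and Fubini's theorem, which applies because $\kappa$ is finite and $\int|w|^p\,d\mu<\infty$,
\[
\frac1{p(p+1)}\int\|\mathcal D_\theta f\|_p^p\,d\kappa(\theta)=\int|w|^p\gamma(\arg w)\,d\mu\ge\int|w|^pv(\arg w)\,d\mu-\delta\int|w|^p\,d\mu .
\]
The inequality uses $\mu\ge0$. The first integral on the right is nonnegative by Proposition~\ref{prop:pos}. Let $\delta\to0$.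
\end{proof}

\begin{lemma}\label{lem:lp}
For $0\le\theta<1$ and every complex sequence $a\in\ell^p(\mathbb Z)$, $\ \|\mathcal D_\theta a\|_p\le\|H_\theta\|_{p,p}\|a\|_p$.
\end{lemma}

\begin{proof}
For $\theta=0$ both operators are the identity. Let $0<\theta<1$ and $C=\|H_\theta\|_{p,p}$. The measure $\kappa=C^p\delta_0-\delta_\theta$ satisfies (i), so Proposition~\ref{prop:finite} gives the inequality for real finitely supported $a$.

Let $a$ be complex and finitely supported. The kernel is real, so $\mathcal D_\theta\operatorname{Re}(e^{i\omega}a)=\operatorname{Re}(e^{i\omega}\mathcal D_\theta a)$. Raise the inequality for $\operatorname{Re}(e^{i\omega}a)$ to the power $p$ and integrate over $0<\omega<2\pi$. Since $\int_0^{2\pi}|\operatorname{Re}(e^{i\omega}\zeta)|^p\,d\omega=4W_p|\zeta|^p$ for every $\zeta\in\mathbb C$, the inequality for $a$ follows.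

For $a\in\ell^p$ let $a^{(j)}=a\mathbf 1_{[-j,j]}$. The series \eqref{eq:disc} converges absolutely, so $(\mathcal D_\theta a^{(j)})(n)\to(\mathcal D_\theta a)(n)$ for each $n$, and Fatou's lemma gives $\|\mathcal D_\theta a\|_p\le C\liminf_j\|a^{(j)}\|_p=C\|a\|_p$.
\end{proof}

\begin{lemma}\label{lem:fiber}
Let $0<\alpha<1$, $f\in L^2(\mathbb R)$ and $a_x(n)=f(x+n)$. For almost every $x$ we have $a_x\in\ell^2(\mathbb Z)$ and $(D_\alpha f)(x+n)=(\mathcal D_\alpha a_x)(n)$ for all $n$.
\end{lemma}

\begin{proof}
Since $\int_0^1\|a_x\|_2^2\,dx=\|f\|_2^2$, $a_x\in\ell^2$ for almost every $x$. Let $\sigma_j(\xi)=\sum_kd_k^{(j)}e^{2\pi ik\xi}$ be the Fej\'er means of $m_\alpha$, so that $|\sigma_j|\le1$ and $\sigma_j\to m_\alpha$ off $\mathbb Z$. For these finite sums,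
\[
(T_{\sigma_j}f)(x+n)=\sum_kd_k^{(j)}a_x(n+k).
\]
By Plancherel's theorem and dominated convergence, $T_{\sigma_j}f\to D_\alpha f$ in $L^2(\mathbb R)$, hence along a subsequence outside a null set. The union of the integer translates of this set is null, so the left side converges to $(D_\alpha f)(x+n)$ for almost every $x$ and all $n$. If $a_x\in\ell^2$, the right side is the sequence with transform $\sigma_j\widehat{a_x}$; by \eqref{eq:symbol} its squared $\ell^2$ distance to $\mathcal D_\alpha a_x$ is $\int_0^1|\sigma_j-m_\alpha|^2|\widehat{a_x}|^2\,d\xi\to0$.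
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:norm}]
Let $C=\|H_\alpha\|_{p,p}$ and $f\in L^2\cap L^p$. Since $\int_0^1\|a_x\|_p^p\,dx=\|f\|_p^p$, $a_x\in\ell^p$ for almost every $x$. By Lemmas~\ref{lem:fiber} and~\ref{lem:lp},
\[
\|D_\alpha f\|_p^p=\int_0^1\|\mathcal D_\alpha a_x\|_p^p\,dx\le C^p\int_0^1\|a_x\|_p^p\,dx=C^p\|f\|_p^p .
\]
As $L^2\cap L^p$ is dense in $L^p$, $D_\alpha$ extends boundedly to $L^p(\mathbb R)$ with $\|D_\alpha\|_{p,p}\le C$. The reverse inequality is \eqref{eq:lower}.
\end{proof}

\begin{proof}[Proof of {\rm(i)$\Rightarrow$(ii)} in Theorem~\ref{thm:equiv}]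
Let $f\in\ell^p$ be real and let $f_j=f\mathbf 1_{[-j,j]}$. By Lemma~\ref{lem:lp},
\[
\big|\|\mathcal D_\theta f_j\|_p-\|\mathcal D_\theta f\|_p\big|\le(1+\|H\|_{p,p})\,\|f_j-f\|_p\to0
\]
uniformly in $\theta\in[0,1)$. Each function $\theta\mapsto\|\mathcal D_\theta f_j\|_p^p$ is either zero or of the form $N_p(\theta)$, hence continuous, and all are bounded by $(1+\|H\|_{p,p})^p\|f\|_p^p$. So $\theta\mapsto\|\mathcal D_\theta f\|_p^p$ is bounded and continuous, which uses nothing about $\kappa$. If $\kappa$ satisfies (i), Proposition~\ref{prop:finite} applies to each $f_j$, and since $\kappa$ is finite the inequality passes to the uniform limit. The converse implication was proved in Section~\ref{sec:easy}.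
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Remarks on the Hilbert transform and on some families of multiplier operators related to it},
\texttt{https://raco.cat/\allowbreak index.php/\allowbreak CollectaneaMathematica/\allowbreak article/\allowbreak download/\allowbreak 57795/\allowbreak 67766/\allowbreak 68036}

\end{thebibliography}
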